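# Cone groups over ladder systems: normal paratopological groups that are not paracompact, with GCH

## 1. The cone group $G(H)$

Let $H$ be an abelian group with subgroups
$$H=N_0\supseteq N_1\supseteq N_2\supseteq\cdots,\qquad \bigcap_n N_n=\{0\}.$$
Let $\tau$ be the group topology on $H$ with base $\{h+N_n:h\in H,\ n\in\omega\}$. It is metrizable: if $h\ne h'$, put $d(h,h')=2^{-n}$ for the largest $n$ with $h-h'\in N_n$. For each $n$ the cosets of $N_n$ partition $H$ into clopen sets.

We build a second group by adding a rational "height" coordinate, so that a neighborhood of a point looks only upward. The higher it goes, the wider it gets. For rational $t>0$ put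
$$\varphi(t)=n\ \text{ if }\ 2^{-n-1}\le t<2^{-n}\ (n\ge 0),\qquad \varphi(t)=0\ \text{ if }\ t\ge 1 .$$
Three properties of $\varphi$ will be used:

- $\varphi$ is nonincreasing;
- for each $t>0$ there is $\varepsilon>0$ such that $\varphi$ is constant on $[t,t+\varepsilon)$;
- $t<2^{-n}$ implies $\varphi(t)\ge n$.

**Definition (cone group).** Let $G=G(H)=H\times\mathbb Q$ as a group, and put
$$C=\{(0,0)\}\cup\{(h,t):t>0,\ h\in N_{\varphi(t)}\},\qquad U_n=\{(h,t)\in C:t<2^{-n}\}.$$
The topology of $G$ has as base the sets $g+U_n$ ($g\in G$, $n\in\omega$).

At height $t\in[2^{-n-1},2^{-n})$ the cone $C$ has the slice $N_n$, which shrinks to $\{0\}$ as $t\to0$.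

**Example.** If $H=\{0\}$, then $G=\mathbb Q$ and $U_n=[0,2^{-n})\cap\mathbb Q$, so $G$ is the rationals with the Sorgenfrey topology. If $H=\mathbb Z/2$ and $N_n=\{0\}$ for $n\ge1$, then $U_1=\{0\}\times([0,\tfrac12)\cap\mathbb Q)$, and $G$ is locally the same space, in two sheets.

**Step 1: these sets are a base, and addition is continuous.** For $t,t'>0$ we have $\varphi(t+t')\le\min(\varphi(t),\varphi(t'))$, because $\varphi$ is nonincreasing. Hence $N_{\varphi(t)}+N_{\varphi(t')}\subseteq N_{\varphi(t+t')}$, so $C+C\subseteq C$. Two consequences follow.

First, $U_{n+1}+U_{n+1}\subseteq U_n$, since heights below $2^{-n-1}$ add up to a height below $2^{-n}$.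

Second, if $u=(h,t)\in U_n$ and $2^{-m}\le 2^{-n}-t$, then $u+U_m\subseteq U_n$. So if $x\in(g+U_n)\cap(g'+U_k)$, then $x+U_m$ lies in both sets for large $m$. The sets $g+U_n$ therefore form a base of a topology, and $\{g+U_n\}_n$ is a local base at $g$. Finally $(g+U_{n+1})+(g'+U_{n+1})\subseteq(g+g')+U_n$, so addition is jointly continuous.

Inversion is never continuous. Continuity at $(0,0)$ would give some $n$ with $-U_n\subseteq U_0$, but $-U_n$ contains $(0,-2^{-n-1})$, a point of negative height.

The purpose of this construction is to turn questions about normality and paracompactness of $G(H)$ into questions about subsets of the metrizable space $(H,\tau)$. The next section says why one wants such a group.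

## 2. Normal paratopological groups under CH, and Theorem A

All spaces are Hausdorff. In particular normal spaces are $T_1$ (hence $T_4$), and a paracompact space is a Hausdorff space in which every open cover has a locally finite open refinement.

**Definition (paratopological group).** A group with a topology for which multiplication $G\times G\to G$ is jointly continuous; inversion need not be continuous. Example: $\mathbb R$ with the Sorgenfrey topology, where $-[0,1)=(-1,0]$ is not a neighborhood of $0$.

**Definition ($\sigma$-space).** A network in $X$ is a family $\mathcal N$ of subsets such that whenever $x\in O$ with $O$ open, there is $A\in\mathcal N$ with $x\in A\subseteq O$. A $\sigma$-space is a space with a network that is a countable union of locally finite families. Example: a countable space, with network its singletons.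

**Definition ($k$-space).** A set $F\subseteq X$ is closed whenever $F\cap K$ is closed in $K$ for every compact $K\subseteq X$. Every first countable space $X$ is an example. Suppose $x_n\in F$ and $x_n\to x$; then $K=\{x_n:n\in\omega\}\cup\{x\}$ is compact, $F\cap K$ is closed in $K$, and so $x\in F$.

**Definition (Moore space).** A regular space with a development: a sequence of open covers $\mathcal G_n$ such that for every $x$ the sets $\mathrm{st}(x,\mathcal G_n)=\bigcup\{O\in\mathcal G_n:x\in O\}$ form a local base at $x$. Example: a metric space, with $\mathcal G_n$ the balls of radius $2^{-n}$.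

**Definition (CWH).** A space is collectionwise Hausdorff if the points of every closed discrete set can be separated by pairwise disjoint open sets. Example: a metric space. If $D$ is closed discrete and $\varepsilon_x$ is the radius of a ball about $x\in D$ missing $D\setminus\{x\}$, the balls of radius $\varepsilon_x/2$ are disjoint.

The paper "A Normal And Moore Paratopological Group" (http://test.ndnu.edu.cn/LSPapers/LSp206.pdf) asks: under CH, if $G$ is a normal paratopological group that is a $\sigma$-space and a $k$-space, is $G$ paracompact? The background is as follows. Every first countable topological group is metrizable (Birkhoff–Kakutani), and every topological group that is a $p$-space is paracompact. In contrast, there is a Tychonoff Moore paratopological group that is not normal, hence not paracompact. Under MA$+\neg$CH there is a separable, normal, non-metrizable Moore paratopological group, while under CH every separable normal Moore paratopological group is metrizable.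

The answer is no, in the following sense.

**Theorem A.** If ZFC is consistent, so is ZFC + GCH + "there is an abelian paratopological group $G$ with $|G|=\aleph_1$ which is Hausdorff, first countable (hence a $k$-space), has a base of clopen sets, is a Moore space, is a countable union of closed discrete subspaces (hence a $\sigma$-space), is normal, and is not collectionwise Hausdorff (hence not paracompact)".

So ZFC + CH does not prove that every normal paratopological group that is a $\sigma$-space and a $k$-space is paracompact. These notes do not decide whether ZFC + CH outright proves that such a group exists; the question does not need this.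

## 3. What every cone group satisfies

Fix $H$, $(N_n)$ and $G=G(H)$ as in Section 1. The basic observation is this: for every $(h,q)\in G$ and every $n$,
$$(h,q)+U_n\subseteq(h+N_n)\times[q,q+2^{-n}),\ \text{ and its only point of height } q \text{ is } (h,q). \tag{1}$$
Indeed a point of $U_n$ other than $(0,0)$ is $(x,t)$ with $0<t<2^{-n}$ and $x\in N_{\varphi(t)}\subseteq N_n$.

**Step 2: $G$ is Hausdorff, first countable, and a countable union of closed discrete levels.** By (1) the topology is finer than the product of $\tau$ with the usual topology of $\mathbb Q$: a product neighborhood $(h+N_n)\times(q-\varepsilon,q+\varepsilon)$ contains $(h,q)+U_m$ once $m\ge n$ and $2^{-m}<\varepsilon$. The product is Hausdorff, so $G$ is. Each level $L_q=H\times\{q\}$ is closed in the product, hence in $G$, and is discrete by (1). The local bases are countable, so $G$ is first countable, hence a $k$-space. For fixed $q$ the family $\{\{x\}:x\in L_q\}$ is locally finite, since $L_q$ is closed discrete. Letting $q$ vary, the singletons form a $\sigma$-locally finite network, so $G$ is a $\sigma$-space.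

The next lemma is the tool for normality: closed sets of $H$, placed at one level and thickened upward, become clopen.

**Lemma 1.** If $F\subseteq H$ is $\tau$-closed, $q\in\mathbb Q$ and $n\in\omega$, then $V=F\times\{q\}+U_n$ is clopen in $G$.

*Proof.* $V$ is a union of basic open sets. Its points are the $(x,q)$ with $x\in F$, together with the $(x,s)$ with $q<s<q+2^{-n}$ and $x\in F+N_{\varphi(s-q)}$. Let $b=(h,t)\notin V$. We find $m$ with $(b+U_m)\cap V=\emptyset$.

*Case $t<q$.* Take $2^{-m}<q-t$. Then points of $b+U_m$ have height below $q$.

*Case $t\ge q+2^{-n}$.* Any $m$ works: points of $b+U_m$ have height at least $t$, and points of $V$ have height below $q+2^{-n}$.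

*Case $t=q$.* Then $h\notin F$. As $F$ is closed, take $m$ with $(h+N_m)\cap F=\emptyset$. Suppose $(x,s)\in(b+U_m)\cap V$. If $s=q$, then $x=h$ by (1) and $x\in F$, a contradiction. If $s>q$, then $x-h\in N_{\varphi(s-q)}$ and $x-a\in N_{\varphi(s-q)}$ for some $a\in F$. Since $s-q<2^{-m}$, we have $\varphi(s-q)\ge m$, so $a\in(h+N_m)\cap F$, a contradiction.

*Case $q<t<q+2^{-n}$.* Let $r=\varphi(t-q)$. As $b\notin V$, we have $h\notin F+N_r$. Choose $\varepsilon>0$ with $\varphi=r$ on $[t-q,t-q+\varepsilon)$, and $m\ge r$ with $2^{-m}<\varepsilon$. If $(x,s)\in(b+U_m)\cap V$, then $t\le s<t+\varepsilon$ and $x-h\in N_m\subseteq N_r$. Also $x-a\in N_{\varphi(s-q)}=N_r$ for some $a\in F$. So $h\in F+N_r$, a contradiction. $\square$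

With $F=\{h\}$ we see that all basic sets $(h,q)+U_n$ are clopen. So $G$ has a clopen base; in particular it is Tychonoff.

**Step 3: $G$ is a Moore space.** Regularity has just been shown, so we need a development. Enumerate $\mathbb Q=\{q_i\}_{i\in\omega}$ without repetition. For $x\in L_{q_i}$ choose $m(x,n)\ge n$ so large that the open interval $(q_i,q_i+2^{-m(x,n)})$ contains no $q_j$ with $j\le n$. Put $\mathcal G_n=\{x+U_{m(x,n)}:x\in G\}$. Let $x\in L_{q_i}$, $n\ge i$, and suppose $x\in y+U_{m(y,n)}$. The height $q_i$ of $x$ is not strictly above that of $y$, since $i\le n$. So $x$ and $y$ have equal height, and $x=y$ by (1). Hence $\mathrm{st}(x,\mathcal G_n)=x+U_{m(x,n)}\subseteq x+U_n$ for all $n\ge i$, and $(\mathcal G_n)$ is a development.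

## 4. Normality and paracompactness read off from $H$

**Theorem B.** Let $G=G(H)$ be as above.

1. $G$ is normal iff every subset of $(H,\tau)$ is an $F_\sigma$.
2. The following are equivalent: (i) $G$ is metrizable; (ii) $G$ is paracompact; (iii) $G$ is CWH; (iv) $H=\bigcup_{i\in\omega}E_i$, where for each $i$ there is $n_i$ such that distinct elements of $E_i$ are incongruent mod $N_{n_i}$; (v) $(H,\tau)$ is a countable union of closed discrete subsets.

*Proof.*

**Part 1, $\Leftarrow$.** The aim is to cover each of two disjoint closed sets $A,B\subseteq G$ by countably many clopen sets missing the other. For $q\in\mathbb Q$, $n\in\omega$ let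
$$A_{q,n}=\{h:(h,q)\in A,\ ((h,q)+U_n)\cap B=\emptyset\}.$$
Since $B$ is closed and disjoint from $A$, we have $A=\bigcup_{q,n}A_{q,n}\times\{q\}$. By hypothesis $A_{q,n}=\bigcup_kF_{q,n,k}$ with $F_{q,n,k}$ closed. The sets $F_{q,n,k}\times\{q\}+U_n$ are clopen by Lemma 1, they miss $B$ by definition of $A_{q,n}$, and they cover $A$. List them as $V_0,V_1,\dots$. Symmetrically let $W_0,W_1,\dots$ be clopen sets covering $B$ and missing $A$. Put
$$V=\bigcup_i\Bigl(V_i\setminus\bigcup_{j\le i}W_j\Bigr),\qquad W=\bigcup_i\Bigl(W_i\setminus\bigcup_{j\le i}V_j\Bigr).$$
These are open because all pieces are clopen. Also $A\subseteq V$ because the $W_j$ miss $A$, and likewise $B\subseteq W$. They are disjoint: let a point lie in $V_i\setminus\bigcup_{j\le i}W_j$ and in $W_k\setminus\bigcup_{j\le k}V_j$. If $i\le k$, the second membership says that the point is not in $V_i$; if $k\le i$, the first says that it is not in $W_k$. Either way there is a contradiction.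

**Part 1, $\Rightarrow$.** Here we test normality on the single level $L_0$. Let $A\subseteq H$. As $L_0$ is closed discrete, $A\times\{0\}$ and $(H\setminus A)\times\{0\}$ are closed. Separate them by disjoint open $V,W$. Let $A_n=\{a\in A:(a,0)+U_n\subseteq V\}$, so $A=\bigcup_nA_n$. We claim $\mathrm{cl}_\tau A_n\subseteq A$. Suppose $b\in\mathrm{cl}_\tau A_n\setminus A$. Choose $m$ with $(b,0)+U_m\subseteq W$, let $l=\max(n,m)$, pick $a\in A_n$ with $a-b\in N_l$, and let $t=2^{-l-1}$, so $\varphi(t)=l$ and $t<2^{-n},2^{-m}$. Then $(0,t)\in U_n$ and $(a-b,t)\in U_m$, so
$$(a,t)\in((a,0)+U_n)\cap((b,0)+U_m)\subseteq V\cap W=\emptyset,$$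
a contradiction. So $A=\bigcup_n\mathrm{cl}_\tau A_n$ is an $F_\sigma$.

**Part 2, (i)$\Rightarrow$(ii)$\Rightarrow$(iii).** Metrizable spaces are paracompact (Stone). Paracompact Hausdorff spaces are collectionwise normal (Bing), in particular CWH.

**Part 2, (iii)$\Rightarrow$(iv).** We again use only $L_0$. Separate its points: for each $h$ there is $n(h)$ such that the sets $(h,0)+U_{n(h)}$ are pairwise disjoint. Let $E_n=\{h:n(h)=n\}$. If $h\ne h'$ in $E_n$ had $h-h'\in N_n$, put $t=2^{-n-1}$, so that $\varphi(t)=n$. Then $(h,t)$ would lie both in $(h,0)+U_n$ and in $(h',0)+U_n$, a contradiction. So distinct elements of $E_n$ are incongruent mod $N_n$.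

**Part 2, (iv)$\Leftrightarrow$(v).** This translates congruences into topology. If $E_i$ is as in (iv), each coset of $N_{n_i}$ contains at most one of its points, so $E_i$ is closed discrete. Conversely, a closed discrete $D$ is the union over $n$ of $\{h\in D:(h+N_n)\cap D=\{h\}\}$, and distinct elements of the $n$th set are incongruent mod $N_n$.

**Part 2, (iv)$\Rightarrow$(i).** We exhibit a $\sigma$-discrete base. For $q\in\mathbb Q$, $i\in\omega$ and $m\ge n_i$ consider $\{(h,q)+U_m:h\in E_i\}$. By (1) its members lie in the sets $(h+N_m)\times\mathbb Q$. Distinct $h\in E_i$ are incongruent mod $N_{n_i}$, hence mod $N_m$, so these are distinct members of the partition of $G$ into the clopen sets $(x+N_m)\times\mathbb Q$. Each member of that partition meets at most one set of the family, so the family is discrete. The families for all $q,i,m$ are countably many. Together they form a base, since every $h$ is in some $E_i$. As $G$ is regular, Bing's metrization theorem applies. $\square$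

By Theorem B, it is enough to find $H$ all of whose subsets are $F_\sigma$, while $H$ is not a countable union of closed discrete sets.

## 5. Countable, compact and separable $H$

**Countable $H$.** Each singleton is closed discrete, so (v) holds and $G(H)$ is metrizable.

**The Cantor group.** Let $H=(\mathbb Z/2)^\omega$ and let $N_n$ be the set of sequences vanishing on the first $n$ coordinates. Then $\tau$ is the compact product topology. Closed discrete subsets are finite and $H$ is uncountable, so (v) fails. There are only $2^{\aleph_0}$ open sets, hence $2^{\aleph_0}$ many $F_\sigma$ sets, but $2^{2^{\aleph_0}}$ subsets. So some subset is not $F_\sigma$. Thus $G(H)$ is a Tychonoff Moore paratopological group that is not normal, and not CWH.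

**Uncountable separable $H$, and where CH stops it.** The sensible next attempt is a smaller $H$: uncountable, separable, and with every subset $F_\sigma$. An uncountable second countable space is not a countable union of closed discrete sets, because those are countable. So (v) would fail, as desired. But under CH a second countable space has at most $2^{\aleph_0}=\aleph_1$ many $F_\sigma$ subsets, while an uncountable $H$ has at least $2^{\aleph_1}>\aleph_1$ subsets. So under CH no such $H$ exists.

Hence under CH our $H$ must be nonseparable. If $|H|=\aleph_1$ and $H$ has $\aleph_1$ many basic open sets, the counting obstruction is gone, since there may be $2^{\aleph_1}$ closed sets. We now need a nonseparable $H$ whose failure of (v) comes from something other than separability. Stationary sets will do it.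

## 6. The group of finite sets of ladders

We recall that $S\subseteq\omega_1$ is stationary if it meets every closed unbounded subset of $\omega_1$. A countable union of nonstationary sets is nonstationary. Fodor's lemma says that a function $f$ on a stationary set $S$ with $f(\lambda)<\lambda$ for all $\lambda\in S$ is constant on a stationary subset. A ladder at a limit ordinal $\lambda<\omega_1$ is a strictly increasing $\eta_\lambda:\omega\to\lambda$ with supremum $\lambda$; for example $\eta_\omega(n)=n$ and $\eta_{\omega\cdot2}(n)=\omega+n$. We write $\omega_1^n$ for the set of functions $n\to\omega_1$.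

**Hypothesis (U).** There are a stationary set $S\subseteq\omega_1$ of limit ordinals and ladders $\eta_\lambda$ $(\lambda\in S)$ such that for every $c:S\times\omega\to\omega$ there is $F:\omega_1\to\omega$ with: for all $\lambda\in S$, $F(\eta_\lambda(n))=c(\lambda,n)$ for all but finitely many $n$.

So each ladder may be colored as one likes, and one function on $\omega_1$ agrees with all these colorings up to finite errors. For example, for $S=\{\omega,\omega\cdot2\}$ (not stationary, just to see the statement) with the two ladders above, put $F(n)=c(\omega,n)$, $F(\omega+n)=c(\omega\cdot 2,n)$, and $F=0$ elsewhere.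

Assume (U) in this section.

**The group.** Let $H=[S]^{<\omega}$, the finite subsets of $S$, with symmetric difference as $+$. Every element is its own inverse, and $0=\emptyset$. For $n\ge1$ let
$$\pi_n:H\to[\omega_1^n]^{<\omega},\qquad \pi_n(\{\lambda\})=\{\eta_\lambda{\restriction}n\},$$
extended to a homomorphism (again with symmetric difference on the right). Put $N_0=H$ and $N_n=\ker\pi_n$ for $n\ge1$. So $\pi_n(h)$ lists the length-$n$ beginnings of the ladders in $h$, with equal beginnings canceling in pairs. For example, if $\eta_\lambda{\restriction}n=\eta_\mu{\restriction}n$, then $\pi_n(\{\lambda,\mu\})=\emptyset$, that is, $\{\lambda\}\equiv\{\mu\}$ mod $N_n$.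

**Step 4: $(N_n)$ is a filtration as in Section 1.** Restricting sequences of length $n+1$ to length $n$ shows that $\pi_n$ factors through $\pi_{n+1}$, so $N_{n+1}\subseteq N_n$. Moreover
$$|\pi_n(h)|\le|h|,\ \text{ with equality iff the } \eta_\lambda{\restriction}n\ (\lambda\in h) \text{ are distinct.} \tag{2}$$
Distinct $\lambda$ have distinct ladders because $\sup\operatorname{ran}\eta_\lambda=\lambda$. So equality in (2) holds for all large $n$, and if it holds for $n$, it holds for every $n'\ge n$. In particular $h\neq\emptyset$ gives $\pi_n(h)\ne\emptyset$ for large $n$, so $\bigcap_nN_n=\{0\}$.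

**Warm-up: the singletons.** Let $X=\{\{\lambda\}:\lambda\in S\}$ and $B\subseteq S$. Apply (U) to $c(\lambda,n)=1_B(\lambda)$ to get $F_B$. Let $X_m$ be the set of $\{\lambda\}$ with $\lambda\in B$ and $F_B(\eta_\lambda(n))=1$ for all $n\ge m$. Then $\{\{\lambda\}:\lambda\in B\}=\bigcup_mX_m$, and $X_m$ is closed in $X$. Indeed, if $\{\mu\}$ is in its closure, then for each $n>m$ there is $\{\lambda_n\}\in X_m$ with $\eta_{\lambda_n}{\restriction}n=\eta_\mu{\restriction}n$. So $F_B(\eta_\mu(i))=1$ for all $i\ge m$. Since $F_B(\eta_\mu(n))=1_B(\mu)$ for large $n$, we get $\mu\in B$ and $\{\mu\}\in X_m$. So every subset of $X$ is $F_\sigma$ in $X$.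

This does not yet treat $H$. When $h$ has several elements, a membership bit on the ladder of $\mu=\max h$ does not say which other elements $h$ has. In a limit $h$ of sets $g_n$, we recover one ladder at a time and must still recover the rest. The way past this is to let the ladder of $\max h$ carry the whole finite set $h\setminus\{\max h\}$ as its color. There are two points to arrange. For a given maximum $\lambda$ there are countably many candidates $h$, so we first split $A$ into countably many pieces with one candidate per $\lambda$. And the color must be a natural number that can be decoded from the point $\eta_\lambda(n)$ alone, without knowing $\lambda$. So the code depends on the ordinal $\eta_\lambda(n)$.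

**Lemma 2.** Every $A\subseteq H$ is an $F_\sigma$ in $(H,\tau)$.

*Proof.*

**Step 5: reduction to one set per maximum.** Since $\{0\}$ is closed, we may assume $\emptyset\notin A$. For $\lambda\in S$ the set $\{h\in H:\max h=\lambda\}$ is countable, because $\lambda$ is, and it contains $\{\lambda\}$. Enumerate it as $\{h_{\lambda,j}:j\in\omega\}$, possibly with repetitions. Then $A=\bigcup_j\{h_{\lambda,j}:\lambda\in S,\ h_{\lambda,j}\in A\}$. So it suffices to show: if $B\subseteq S$ and $g:S\to H$ satisfies $\max g(\lambda)=\lambda$ for all $\lambda$, then $Y=\{g(\lambda):\lambda\in B\}$ is $F_\sigma$.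

**Step 6: coding the rest of the set along the ladder.** Let $r(\lambda)=g(\lambda)\setminus\{\lambda\}$, a finite subset of $\lambda$. Fix injections $b_\alpha:[\alpha]^{<\omega}\to\omega$ for $\alpha<\omega_1$. Put $c(\lambda,n)=b_{\eta_\lambda(n)}(r(\lambda))$ if $r(\lambda)\subseteq\eta_\lambda(n)$, which holds for all large $n$, and $c(\lambda,n)=0$ otherwise. Let $F$ be given by (U) for this $c$. Decode by $F'(\alpha)=b_\alpha^{-1}(F(\alpha))$ if $F(\alpha)\in\operatorname{ran}b_\alpha$, and $F'(\alpha)=\emptyset$ otherwise. Also let $F_B$ be given by (U) for the coloring $1_B(\lambda)$. Then for every $\lambda\in S$ and all large $n$,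
$$F'(\eta_\lambda(n))=r(\lambda),\qquad F_B(\eta_\lambda(n))=1_B(\lambda). \tag{3}$$

**Step 7: the pieces.** For $m,k\ge1$ let $Y_{m,k}$ be the set of $g(\lambda)$ with $\lambda\in B$ such that
$$|g(\lambda)|=k=|\pi_m(g(\lambda))|,\ \text{ and }\ F'(\eta_\lambda(n))=r(\lambda),\ F_B(\eta_\lambda(n))=1\ \text{ for all } n\ge m.$$
By (2) and (3), $Y=\bigcup_{m,k}Y_{m,k}$. It remains to show that $Y_{m,k}$ is closed. Let $h\in\mathrm{cl}\,Y_{m,k}$, and for each $n>m$ choose $g(\lambda_n)\in Y_{m,k}$ with $h-g(\lambda_n)\in N_n$, i.e. $\pi_n(h)=\pi_n(g(\lambda_n))$.

**Step 8: the size of $h$.** As $N_n\subseteq N_m$, also $\pi_m(h)=\pi_m(g(\lambda_n))$, so $|\pi_m(h)|=k$. For $n>m$, equality in (2) for $g(\lambda_n)$ passes from $m$ to $n$, so $|\pi_n(h)|=|\pi_n(g(\lambda_n))|=k$. For large $n$ the left side is $|h|$. Hence $|h|=k=|\pi_m(h)|$.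

**Step 9: finding the candidate $\mu\in h$.** For $n>m$ the restrictions $\eta_\mu{\restriction}n$ ($\mu\in g(\lambda_n)$) are distinct, so nothing cancels and $\eta_{\lambda_n}{\restriction}n\in\pi_n(g(\lambda_n))=\pi_n(h)$. Every element of $\pi_n(h)$ is $\eta_\mu{\restriction}n$ for some $\mu\in h$. So $\eta_{\lambda_n}{\restriction}n=\eta_{\mu_n}{\restriction}n$ with $\mu_n\in h$. As $h$ is finite, there are $\mu\in h$ and an infinite set $I$ of integers $n>m$ with $\mu_n=\mu$ for $n\in I$.

**Step 10: reading off $r(\mu)$ and $\mu\in B$.** For $n\in I$, since $n>m$,
$$r(\lambda_n)=F'(\eta_{\lambda_n}(m))=F'(\eta_\mu(m))=:\rho,$$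
which does not depend on $n$. For $i\ge m$, take $n\in I$ with $n>i$. Then $F'(\eta_\mu(i))=F'(\eta_{\lambda_n}(i))=r(\lambda_n)=\rho$ and $F_B(\eta_\mu(i))=F_B(\eta_{\lambda_n}(i))=1$. By (3) for $\mu$ we get $r(\mu)=\rho$ and $\mu\in B$. So $g(\mu)=\rho\cup\{\mu\}=\rho+\{\mu\}$.

**Step 11: $h=g(\mu)$.** For $n\in I$,
$$\pi_n(h)=\pi_n(g(\lambda_n))=\pi_n(\rho)+\{\eta_{\lambda_n}{\restriction}n\}=\pi_n(\rho)+\{\eta_\mu{\restriction}n\}=\pi_n(g(\mu)).$$
So $h-g(\mu)\in N_n$ for infinitely many $n$, hence $h-g(\mu)\in\bigcap_nN_n=\{0\}$. All the conditions defining $Y_{m,k}$ hold for $\mu$: $\mu\in B$ and the values of $F'$, $F_B$ by Step 10, the sizes by Step 8. So $h=g(\mu)\in Y_{m,k}$. $\square$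

**Lemma 3.** $H$ is not of the form (iv) of Theorem B.

*Proof.* Stationarity forces two elements of one piece to be congruent. Suppose $H=\bigcup_iE_i$ as in (iv). We may assume $n_i\ge1$, since incongruence mod $N_{n}$ implies incongruence mod $N_{n'}$ for $n'\ge n$. Since $S$ is stationary, for some $i$ the set $S'=\{\lambda\in S:\{\lambda\}\in E_i\}$ is stationary. Apply Fodor's lemma successively to the regressive functions $\lambda\mapsto\eta_\lambda(j)$, $j<n_i$. This gives a stationary subset of $S'$ on which $\eta_\lambda{\restriction}n_i$ is constant. Take two members $\lambda\ne\lambda'$. Then $\pi_{n_i}(\{\lambda\}+\{\lambda'\})=\emptyset$, so $\{\lambda\}$ and $\{\lambda'\}$ are distinct elements of $E_i$ congruent mod $N_{n_i}$, a contradiction. $\square$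

**Corollary 4.** (U) implies that $G(H)$ is a normal abelian paratopological group of cardinality $\aleph_1$ that is a first countable Moore space with a clopen base, a countable union of closed discrete subspaces, a $\sigma$-space and a $k$-space, and is not CWH; hence it is not paracompact.

*Proof.* $|H\times\mathbb Q|=\aleph_1$. Sections 1 and 3 give the properties common to all cone groups. Lemma 2 with Theorem B(1) gives normality. Lemma 3 with Theorem B(2) shows that $G(H)$ is neither CWH nor paracompact. $\square$

It remains to see that (U) is consistent with GCH.

## 7. Uniformizing one coloring by a proper forcing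

The consistency of GCH + (U) is due in essence to S. Shelah (*Whitehead groups may not be free, even assuming CH, I*, Israel J. Math. 28 (1977)). We give a proof.

We recall what is used. $H(\chi)$ is the set of sets whose transitive closure has size less than $\chi$. If $N\prec H(\chi)$ is countable, then $N\cap\omega_1$ is an ordinal, every countable set that is an element of $N$ is a subset of $N$, and finite subsets of $N$ are elements of $N$. The ordinals $N\cap\omega_1$, for countable $N\prec H(\chi)$ containing a given parameter, contain a closed unbounded set. A condition $q$ is $(N,P)$-generic if for every dense $D\subseteq P$ with $D\in N$, the set $D\cap N$ is predense below $q$. $P$ is proper if for all large regular $\chi$ and all countable $N\prec H(\chi)$ containing $P$ and some fixed parameter, every $p\in P\cap N$ has an $(N,P)$-generic $q\le p$. A simple example is a forcing in which every descending $\omega$-sequence has a lower bound: meet the dense sets of $N$ one by one inside $N$ and take a lower bound. We cite two standard facts (Shelah; see Jech, *Set Theory*, 3rd ed., Ch. 31): a countable support iteration of forcings that are forced to be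 proper is proper; and proper forcings preserve $\omega_1$ and stationary subsets of $\omega_1$.

Let $V\models$ ZFC + GCH. Fix a stationary set $S\subseteq\omega_1$ of limit ordinals with $\omega_1\setminus S$ also stationary, and ladders $\bar\eta=\langle\eta_\lambda:\lambda\in S\rangle$.

**Definition ($Q_f$).** For $f:S\times\omega\to\omega$ let $Q_f$ be the set of functions $q:\alpha\to\omega$ $(\alpha<\omega_1)$ such that for every $\lambda\in S$ with $\lambda\le\alpha$, $q(\eta_\lambda(n))=f(\lambda,n)$ for all but finitely many $n$. Order: $q'\le q$ iff $q'\supseteq q$. The largest element is $\emptyset$. For example, every function $q:\alpha\to\omega$ with $\alpha<\min S$ is in $Q_f$.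

A condition is a countable approximation to a function $F$ uniformizing $f$. Lemmas 5 and 6 are proved in ZFC for these $S,\bar\eta$, and their proofs do not use that $S$ is stationary. They therefore also apply in any extension of $V$ with the same $\omega_1$, with $f$ and $Q_f$ taken in the extension.

**Lemma 5.** Let $q\in Q_f$, $\mathrm{dom}\,q=\alpha\le\beta<\omega_1$, and let $s$ be a finite partial function from $[\alpha,\beta)$ to $\omega$. Then there is $q'\in Q_f$ with $q'\supseteq q\cup s$ and $\mathrm{dom}\,q'=\beta$.

*Proof.* We make countably many ladders disjoint by deleting finitely many points from each. If $\lambda<\lambda'$ are in $S$, only finitely many points of $\operatorname{ran}\eta_{\lambda'}$ are below $\lambda$, so the ranges have finite intersection. For $\lambda>\alpha$, $\operatorname{ran}\eta_\lambda\cap\alpha$ is finite. Enumerate the countable set $S\cap(\alpha,\beta]$ as $\lambda_0,\lambda_1,\dots$ (a finite or infinite list) and put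
$$T_{\lambda_i}=\operatorname{ran}\eta_{\lambda_i}\setminus\Bigl(\alpha\cup\mathrm{dom}\,s\cup\bigcup_{j<i}\operatorname{ran}\eta_{\lambda_j}\Bigr).$$
The $T_\lambda$ are pairwise disjoint, $T_\lambda$ is cofinite in $\operatorname{ran}\eta_\lambda$, and $T_\lambda\subseteq[\alpha,\beta)\setminus\mathrm{dom}\,s$. Let $q'$ extend $q\cup s$, let $q'(\eta_\lambda(n))=f(\lambda,n)$ whenever $\eta_\lambda(n)\in T_\lambda$, and let $q'=0$ elsewhere on $\beta$. The requirement at $\lambda\le\alpha$ holds because $q\in Q_f$, and at $\lambda\in S\cap(\alpha,\beta]$ because $T_\lambda$ is cofinite. $\square$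

**Why properness is not immediate.** Descending sequences in $Q_f$ need not have lower bounds. Let $\delta\in S$. By Lemma 5, build $q_0\ge q_1\ge\cdots$ with $\mathrm{dom}\,q_n=\eta_\delta(n)+1$ and $q_n(\eta_\delta(n))=f(\delta,n)+1$. A lower bound would contain $\bigcup_nq_n$, whose domain is $\delta$, and would violate the requirement at $\delta$ at every $n$. So when $N\cap\omega_1=\delta\in S$, the construction inside $N$ must respect $f(\delta,\cdot)$, although $\delta\notin N$. Each time we extend to meet a dense set, we might jump over points of $\operatorname{ran}\eta_\delta$. The remedy is to fix, before meeting the dense set, a bound on how far the extension will reach. Below that bound there are only finitely many ladder points, and those can be given the right values first.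

**Lemma 6.** $Q_f$ is proper.

*Proof.* The elements of $Q_f$ are hereditarily countable, so $|Q_f|\le2^{\aleph_0}$. Put $\chi'=(2^{\aleph_0})^+$; then $Q_f$, all its subsets, $f$, $S$ and $\bar\eta$ are in $H(\chi')$. Let $\chi$ be regular and so large that $H(\chi')\in H(\chi)$. Let $N\prec H(\chi)$ be countable with $f,S,\bar\eta,\chi',q_0\in N$ and $q_0\in Q_f$. Let $\delta=N\cap\omega_1$, and list the dense subsets of $Q_f$ in $N$ as $D_0,D_1,\dots$.

**Step 12: the shape of the construction.** We build $q_0\ge q_1\ge\cdots$ in $N$ with $q_{n+1}\in D_n$, and put $q_\omega=\bigcup_nq_n$, $\alpha_n=\mathrm{dom}\,q_n$. All $\alpha_n<\delta$. By Lemma 5 the set of conditions with domain $\ge\beta$ is dense, and it is in $N$ for $\beta<\delta$; so $\mathrm{dom}\,q_\omega=\delta$. For $\lambda\in S\cap\delta$ the requirement at $\lambda$ holds since $\lambda\le\alpha_n$ for some $n$. If $\delta\notin S$, nothing more is needed for $q_\omega\in Q_f$, and any choice of $q_{n+1}\in D_n\cap N$ below $q_n$ is allowed.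

**Step 13: the case $\delta\in S$.** We must secure the requirement at $\delta$. Given $q_n\in N$, there is by elementarity in $N$ a countable $M\prec H(\chi')$ with $q_n,D_n,f,S,\bar\eta\in M$. Put $i=M\cap\omega_1$, an ordinal. Since $M$ is countable and $M\in N$, we have $M\subseteq N$ and $i<\delta$. The function
$$s=\{(\eta_\delta(k),f(\delta,k)):\alpha_n\le\eta_\delta(k)<i\}$$
is finite because $i<\delta$. It is a finite subset of $i\times\omega\subseteq M$, so $s\in M$. By Lemma 5 applied in $M$, there is $q'\in Q_f\cap M$ with $q'\supseteq q_n\cup s$. By elementarity of $M$ there is $q_{n+1}\in D_n\cap M$ with $q_{n+1}\le q'$. Its domain $\alpha_{n+1}$ is in $M$, hence less than $i$. So every point of $\operatorname{ran}\eta_\delta\cap[\alpha_n,\alpha_{n+1})$ is in $\mathrm{dom}\,s$, and there $q_{n+1}$ agrees with $f(\delta,\cdot)$. Every $\eta_\delta(k)\ge\alpha_0$ lies in some $[\alpha_n,\alpha_{n+1})$, so $q_\omega(\eta_\delta(k))=f(\delta,k)$ for all such $k$, i.e. for all but finitely many $k$. Hence $q_\omega\in Q_f$.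

In both cases $q_\omega\le q_{n+1}\in D_n\cap N$ for all $n$, so $q_\omega\le q_0$ is $(N,Q_f)$-generic. $\square$

## 8. The iteration and its flat conditions

Let $\langle P_\xi,\dot Q_\xi:\xi<\omega_2\rangle$ be a countable support iteration with limit $P_{\omega_2}$, where $\dot Q_\xi$ is a $P_\xi$-name for $Q_{\dot f_\xi}$ and $\dot f_\xi$ is a $P_\xi$-name for a coloring $S\times\omega\to\omega$. The $\dot f_\xi$ are chosen in Section 9 by recursion; $P_\xi$ depends only on the $\dot f_\eta$ with $\eta<\xi$, and everything in this section holds for any choice.

A condition $p\in P_\xi$ is a function on $\xi$ with countable support $\mathrm{supp}\,p$ (the set of $\eta$ where $p(\eta)$ is not the trivial name $\emptyset$), such that $p{\restriction}\eta\Vdash p(\eta)\in\dot Q_\eta$ for $\eta<\xi$. The order is $p\le r$ iff $p{\restriction}\eta\Vdash p(\eta)\le r(\eta)$ for all $\eta<\xi$. The names $p(\eta)$ are taken from a fixed set of $P_\eta$-names which contains $\check a$ for all $a\in V$, $a:\alpha\to\omega$, $\alpha<\omega_1$, and which contains every $P_\eta$-name for a member of $\dot Q_\eta$ up to forced equality. Requiring $1\Vdash p(\eta)\in\dot Q_\eta$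 instead gives an equivalent forcing: replace $p(\eta)$ by a name which equals $p(\eta)$ if $p{\restriction}\eta$ is in the generic filter, and $\emptyset$ otherwise.

By induction, using Lemma 6 in $V^{P_\xi}$ and the iteration theorem, every $P_\xi$ $(\xi\le\omega_2)$ is proper and preserves $\omega_1$, and every $\dot Q_\xi$ is forced to be proper.

Properness alone does not exclude new reals, and CH must survive. Here the stationarity of $\omega_1\setminus S$ comes in: at models $N$ with $N\cap\omega_1\notin S$, a lower bound has no requirement at the top ordinal, so all coordinates can be determined in $V$. If $\delta=N\cap\omega_1$ is in $S$, this breaks down, because the lower bound at coordinate $\eta$ would have to follow $\dot f_\eta(\delta,\cdot)$, and $\dot f_\eta$ is only a name.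

**Definition (flat).** $p\in P_\xi$ is flat if there are $\delta<\omega_1$ and $a_\eta:\delta\to\omega$ in $V$ $(\eta\in\mathrm{supp}\,p)$ with $p(\eta)=\check a_\eta$. Example: for $\delta<\min S$, any countable support and any functions $a_\eta:\delta\to\omega$ in $V$ give a flat condition, since no requirement applies.

**Lemma 7.** For each $\xi\le\omega_2$:

(a) if $N\prec H(\chi)$ is countable ($\chi$ large regular), contains the iteration, $\xi$ and $p\in P_\xi$, and $\delta=N\cap\omega_1\notin S$, then there are a descending sequence $p=p_0\ge p_1\ge\cdots$ in $N\cap P_\xi$ meeting all dense subsets of $P_\xi$ in $N$, and a flat $q\in P_\xi$ below all $p_n$;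

(b) $P_\xi$ adds no new $\omega$-sequences of ordinals.

*Proof.* Induction on $\xi$; assume (b) for all $\eta<\xi$. The set $N$ has countably many dense sets as elements, and by elementarity they can be met inside $N$ one after another. Let $(p_n)$ be any descending sequence in $N\cap P_\xi$ with $p_0=p$ meeting all dense subsets of $P_\xi$ in $N$.

**Step 14: deciding one coordinate up to height $\beta$ is dense.** For $\eta\in N\cap\xi$ and $\beta<\delta$ let $D_{\eta,\beta}$ be the set of $r\in P_\xi$ such that $r{\restriction}\eta\Vdash r(\eta)=\check a$ for some $a\in V$ with $\mathrm{dom}\,a\ge\beta$. It is in $N$. To see that it is dense, let $r\in P_\xi$. By Lemma 5 in $V^{P_\eta}$, $r{\restriction}\eta$ forces that $r(\eta)$ has an extension in $\dot Q_\eta$ with domain $\ge\beta$. This extension is a function from a countable ordinal to $\omega$. As $P_\eta$ preserves $\omega_1$, that ordinal is countable in $V$, and so by (b) for $\eta$ the extension is forced to be in $V$. So there are $r'\le r{\restriction}\eta$ in $P_\eta$ and $a\in V$ with $\mathrm{dom}\,a\ge\beta$ and $r'\Vdash\check a\in\dot Q_\eta,\ \check a\le r(\eta)$. The function which is $r'$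 below $\eta$, $\check a$ at $\eta$, and $r$ above $\eta$ is a condition: at $\zeta>\eta$ its restriction to $\zeta$ is below $r{\restriction}\zeta$, which forces $r(\zeta)\in\dot Q_\zeta$. It extends $r$ and is in $D_{\eta,\beta}$.

**Step 15: the functions $a_\eta$.** For $\eta\in N\cap\xi$ we collect what the $p_n$ decide at $\eta$. If $p_n\in D_{\eta,0}$, the corresponding $a=a_{\eta,n}$ is unique, hence in $N$, so its domain is less than $\delta$. If $n<n'$ are two such indices, then $p_{n'}{\restriction}\eta$ forces $p_{n'}(\eta)\le p_n(\eta)$, so $a_{\eta,n'}\supseteq a_{\eta,n}$. For each $\beta<\delta$ some $p_n$ is in $D_{\eta,\beta}\subseteq D_{\eta,0}$. Since $\delta$ is a limit ordinal and each $a_{\eta,n}$ has domain less than $\delta$, it follows that $p_n\in D_{\eta,0}$ for infinitely many $n$, and that the union $a_\eta$ of the $a_{\eta,n}$ has domain exactly $\delta$.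

**Step 16: the flat lower bound.** Let $q$ have support $N\cap\xi$ and $q(\eta)=\check a_\eta$ there. We show by induction on $\eta\le\xi$ that $q{\restriction}\eta\in P_\eta$ and $q{\restriction}\eta\le p_n{\restriction}\eta$ for all $n$.

At limit $\eta$ this is clear, because supports are countable and the order is coordinatewise.

Steps $\eta\to\eta+1$ with $\eta\notin N$ are trivial: $\mathrm{supp}\,p_n$ is countable and in $N$, so $\mathrm{supp}\,p_n\subseteq N$, and both $q$ and $p_n$ are trivial at $\eta$.

Let $\eta\in N$. By the induction hypothesis, $q{\restriction}\eta$ forces, for each of the infinitely many $n$ with $p_n\in D_{\eta,0}$, that $a_{\eta,n}=p_n(\eta)\in\dot Q_\eta$. Since $\delta\notin S$, every $\lambda\in S$ with $\lambda\le\delta$ satisfies $\lambda<\delta$, hence $\lambda\le\mathrm{dom}\,a_{\eta,n}$ for some such $n$, and the requirement at $\lambda$ is met by $a_{\eta,n}\subseteq a_\eta$. So $q{\restriction}\eta$ forces $a_\eta\in\dot Q_\eta$ and $a_\eta\le p_n(\eta)$ for these $n$. For any other $n$ take a larger $n'$ with $p_{n'}\in D_{\eta,0}$; then $q{\restriction}\eta$ forces $a_\eta\le p_{n'}(\eta)\le p_n(\eta)$. This proves (a).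

**Step 17: no new $\omega$-sequences.** Let $p\Vdash\dot x:\omega\to\mathrm{Ord}$. Choose $N$ as in (a) that also contains $\dot x$; this is possible since $\omega_1\setminus S$ is stationary. For each $k$, the set of conditions that decide $\dot x(k)$ or are incompatible with $p$ is dense and in $N$. Some $p_n$ is in it, and $p_n\le p$, so $p_n$ decides $\dot x(k)$. Hence the flat $q\le p$ decides every $\dot x(k)$, and $q\Vdash\dot x\in V$. This proves (b). $\square$

In particular, applying (a) to an arbitrary $p$, flat conditions are dense in each $P_\xi$.

## 9. Chain condition, bookkeeping, and GCH in the extension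

Put $P=P_{\omega_2}$ and let $\Gamma$ be $P$-generic, $\Gamma_\xi$ its restriction to $P_\xi$.

**Step 18: $\omega_1$, CH and stationarity survive.** By Lemma 7(b), $P$ adds no $\omega$-sequences of ordinals, so $\omega_1$ and CH are preserved. $P$ is proper, so $S$ remains stationary.

**Step 19: each $P_\xi$ $(\xi\le\omega_2)$ has the $\aleph_2$-c.c.** This is needed for preserving cardinals and for catching names. Since flat conditions are dense, it suffices to consider $\aleph_2$ flat conditions and find two that are compatible. If $\aleph_2$ of them have the same support, take these; otherwise the $\Delta$-system lemma for countable sets, which holds for $\aleph_2$ of them under CH, applies to the supports. So there are $\aleph_2$ of the conditions whose supports form a $\Delta$-system with some root $R$ (or all equal $R$). There are only $\aleph_1$ possibilities for $\delta$ and, by CH, only $\aleph_1^{\aleph_0}=\aleph_1$ for $\langle a_\eta:\eta\in R\rangle$. So we may assume that these data are the same for all. Take two, $p$ and $p'$. They agree on $R$, so $p\cup p'$ (meaning $p$ on $\mathrm{supp}\,p$, $p'$ on $\mathrm{supp}\,p'$, trivial elsewhere) is well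 defined with countable support. By induction on $\eta$, $(p\cup p'){\restriction}\eta$ is a condition below $p{\restriction}\eta$ and $p'{\restriction}\eta$. Hence it forces the $\eta$th coordinate, which is that of $p$ or of $p'$, into $\dot Q_\eta$. So $p\cup p'$ is a common extension.

**Step 20: choosing the $\dot f_\zeta$.** The goal is that every coloring in the final model is treated at some stage. Let $\xi<\omega_2$ and suppose $P_\xi$ is defined. There are at most $\aleph_1^{\aleph_0}=\aleph_1$ flat conditions in $P_\xi$, because $|\xi|\le\aleph_1$, and they are dense. A $P_\xi$-name for a coloring $S\times\omega\to\omega$ is equivalent to one given as follows: for each of the $\aleph_1$ pairs $(\lambda,n)$, a maximal antichain of flat conditions, each deciding the value at $(\lambda,n)$, together with these values. So up to equivalence there are at most $(2^{\aleph_1})^{\aleph_1}=\aleph_2$ such names. List them as $\langle\dot c_{\xi,\nu}:\nu<\omega_2\rangle$. Fix a bijection $\zeta\mapsto(\xi(\zeta),\nu(\zeta))$ from $\omega_2$ onto $\omega_2\times\omega_2$ with $\xi(\zeta)\le\zeta$ (for example from Gödel's pairing). Let $\dot f_\zeta$ be $\dot c_{\xi(\zeta),\nu(\zeta)}$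 regarded as a $P_\zeta$-name; it has been listed by stage $\zeta$.

**Step 21: uniformization holds in $V[\Gamma]$.** Let $c:S\times\omega\to\omega$ be in $V[\Gamma]$. By the $\aleph_2$-c.c. and density of flat conditions, $c$ has a name given by $\aleph_1$ antichains of flat conditions as above, each of size at most $\aleph_1$. The union of the supports involved has size at most $\aleph_1$, hence is bounded by some $\xi<\omega_2$. A flat condition with support in $\xi$ is in $\Gamma$ iff its restriction to $\xi$ is in $\Gamma_\xi$. So this is in effect a $P_\xi$-name, $c\in V[\Gamma_\xi]$, and $c$ is the interpretation of some $\dot c_{\xi,\nu}$, that is, of $\dot f_\zeta$ for the $\zeta\ge\xi$ with $(\xi(\zeta),\nu(\zeta))=(\xi,\nu)$.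

Let $F$ be the union of the $Q_{f_\zeta}$-generic filter over $V[\Gamma_\zeta]$ given by $\Gamma$, where $f_\zeta=c$. By Lemma 5 in $V[\Gamma_\zeta]$, conditions with domain $\ge\beta$ are dense for each $\beta<\omega_1$, so $F:\omega_1\to\omega$ is total. For every $\lambda\in S$ some condition in the filter has domain $\ge\lambda$, so $F(\eta_\lambda(n))=c(\lambda,n)$ for all but finitely many $n$. With Step 18, (U) holds in $V[\Gamma]$ for $S$ and $\bar\eta$.

**Step 22: GCH in $V[\Gamma]$.** $P$ has the $\aleph_2$-c.c. and preserves $\omega_1$, so it preserves cardinals. The flat conditions form a dense set of size at most $\aleph_2^{\aleph_0}=\aleph_2$. For $\kappa\ge\aleph_1$ the number of nice names for subsets of $\kappa$ (one antichain of size $\le\aleph_1$ of flat conditions for each element of $\kappa$) is at most $(\aleph_2^{\aleph_1})^\kappa=\aleph_2^\kappa$. Since $\aleph_2\le2^{\aleph_1}\le2^\kappa$, this is $2^\kappa=\kappa^+$ as computed in $V$. So $2^\kappa=\kappa^+$ in $V[\Gamma]$. With CH from Step 18 this is GCH.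

Since the consistency of ZFC implies that of ZFC + GCH (Gödel), we have proved:

**Proposition 8.** If ZFC is consistent, so is ZFC + GCH + (U).

**Proof of Theorem A.** In a model of ZFC + GCH + (U) given by Proposition 8, take the group $G(H)$ of Corollary 4. It has all the properties listed in Theorem A. $\square$

Consequently ZFC + CH, and even ZFC + GCH, does not prove that every normal paratopological group that is a $\sigma$-space and a $k$-space is paracompact: the question of Section 2 has a negative answer.

## 10. The same class of groups under $V=L$

The following complement was not used above. It shows that for groups of the type in Theorem A, GCH does not settle the matter in either direction.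

**Theorem C.** If $V=L$, then every normal first-countable space that is a countable union of closed discrete subspaces is paracompact. In particular this holds for every such paratopological group.

*Proof.* Fleissner (*Normal Moore spaces in the constructible universe*, Proc. Amer. Math. Soc. 46 (1974)) proved that under $V=L$ normal first-countable Hausdorff spaces are CWH. Let $X=\bigcup_iL_i$ with $L_i$ closed discrete, and let $\mathcal U$ be an open cover. The aim is to refine $\mathcal U$ near each $L_i$ by a discrete open family. Fix $i$. By CWH choose pairwise disjoint open sets $W_x\ni x$ $(x\in L_i)$, shrunk so that each is contained in a member of $\mathcal U$. By normality choose an open $O$ with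
$$L_i\subseteq O\subseteq\overline O\subseteq\bigcup_{x\in L_i}W_x .$$
Then $\{W_x\cap O:x\in L_i\}$ covers $L_i$ and is discrete. Indeed, a point of $\overline O$ lies in some $W_x$, a neighborhood that meets at most one member. A point outside $\overline O$ has the neighborhood $X\setminus\overline O$, which meets none. Over all $i$ these families give a $\sigma$-discrete open refinement of $\mathcal U$ that covers $X$. As $X$ is regular, it is paracompact by Michael's theorem. $\square$

Since $V=L$ implies GCH, Theorems A and C together show: if ZFC is consistent, the statement "every normal first-countable paratopological group that is a countable union of closed discrete subspaces is paracompact" is independent of ZFC + GCH.
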